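\title{A linear order whose degree spectrum is the set of nonlow degrees}

\begin{abstract}
We construct a countable linear order whose copies with universe $\omega$ have exactly the Turing degrees $\mathbf d$ with $\mathbf d'>\mathbf 0'$. The order is a shuffle of components, each recording a pair of block sizes. The central device is a marker that runs away from a monotone approximation in one of two directions chosen by an oracle, so that only an approximation which computes the oracle can follow it. The same construction gives, for each $n\ge 1$, a linear order with degree spectrum $\{\mathbf d:\mathbf d^{(n)}>\mathbf 0^{(n)}\}$, and a linear order with successor relation whose spectrum consists of the nonzero degrees. We also show that $\{\mathbf d:\mathbf d'>\mathbf c\}$ is the degree spectrum of a linear order if and only if $\mathbf c\le\mathbf 0'$.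
\end{abstract}

\section{Introduction}

A countably infinite structure $\mathcal A$ has many copies with universe $\omega$, and they differ in complexity. For such a copy $\mathcal M$ let $\deg(\mathcal M)$ be the Turing degree of its atomic diagram. The \emph{degree spectrum} of $\mathcal A$ is
\[
\operatorname{Spec}(\mathcal A)=\{\deg(\mathcal M):\mathcal M\cong\mathcal A,\ \mathcal M\text{ has universe }\omega\}.
\]
For a linear order the spectrum has a simple meaning: a degree belongs to it exactly when an oracle of that degree can compute some copy (Lemma~\ref{lem:up}). The spectrum of $(\mathbb Q,<)$, or of any order with a computable copy, is therefore the set of all degrees. In general the spectrum records which oracles are too weak to build the order.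

Every degree $\mathbf d$ satisfies $\mathbf d'\ge\mathbf 0'$. The degree is \emph{low} if $\mathbf d'=\mathbf 0'$, so that its jump is as small as possible, and \emph{nonlow} if $\mathbf d'>\mathbf 0'$. Goncharov, Harizanov, Knight, McCoy, R.~Miller, and Solomon showed that there are countable structures whose degree spectra consist of exactly the nonlow degrees. The following problem is posed in~\cite{problem}.

\medskip
\noindent\textbf{Problem.} \emph{Is there a countable linear order $\mathcal L$ with $\operatorname{Spec}(\mathcal L)=\{\mathbf d:\mathbf d'>\mathbf 0'\}$?}
\medskip

Two observations show what is at stake. First, a computation with a copy $\mathcal M$ as oracle inspects a finite suborder, and all infinite linear orders have the same finite suborders. Features that tell orders apart, such as two points being adjacent, become decidable only in the jump $\mathcal M'$. A condition on $\mathbf d'$ is thus a natural kind of condition for a linear order to impose. Second, a linear order cannot put positive information into the jumps of its copies: if a set $C$ is computable in $\mathcal M'$ for every copy $\mathcal M$, then $C\le_T\emptyset'$ (Proposition~\ref{prop:nocoding}). So the low degrees cannot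 be excluded by coding a complicated set, and one might guess from this that the answer is negative. What remains is to exclude them by diagonalization, in such a way that the outcome of the diagonalization can be reproduced by every nonlow oracle $X$, of which we know only that $X'$ is not computable in $\emptyset'$. This can be done.

\begin{theorem}\label{thm:main}
There is a countable linear order whose degree spectrum is $\{\mathbf d:\mathbf d'>\mathbf 0'\}$.
\end{theorem}

We obtain this from a statement about an arbitrary set $C$ in the role of $\emptyset'$. Let $\mathrm{Succ}$ denote the adjacency relation of a linear order: $\mathrm{Succ}(u,w)$ holds if $u<w$ and no point lies strictly between $u$ and $w$. We write $Y>_TC$ for $C\le_TY\not\le_TC$.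

\begin{theorem}\label{thm:A}
For every $C\subseteq\omega$ there is a countable linear order $\mathcal L_C$ such that
\begin{enumerate}
\item[(1)] $C$ computes no copy of $(\mathcal L_C,\mathrm{Succ})$; hence if $X'\le_TC$, then $X$ computes no copy of $\mathcal L_C$;
\item[(2)] if $X'>_TC$, then $X$ computes a copy of $\mathcal L_C$;
\item[(3)] if $Y>_TC$, then $Y$ computes a copy of $(\mathcal L_C,\mathrm{Succ})$.
\end{enumerate}
\end{theorem}

The order $\mathcal L_{\emptyset'}$ is the one required in Theorem~\ref{thm:main}. Other choices of $C$ give further spectra.

\begin{theorem}\label{thm:B}
For every $n\ge1$ some linear order has degree spectrum exactly $\{\mathbf d:\mathbf d^{(n)}>\mathbf 0^{(n)}\}$. Some linear order with its successor relation, $(\mathcal L,\mathrm{Succ})$, has degree spectrum exactly the nonzero degrees.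
\end{theorem}

The degree $\mathbf 0'$ in Theorem~\ref{thm:main} cannot be raised.

\begin{theorem}\label{thm:C}
For an arbitrary degree $\mathbf c$, the set $\{\mathbf d:\mathbf d'>\mathbf c\}$ is the degree spectrum of a linear order if and only if $\mathbf c\le\mathbf 0'$.
\end{theorem}

The proof of Theorem~\ref{thm:A} separates into a combinatorial part and a coding part. The combinatorial part (Section~\ref{sec:escape}) concerns pairs of numbers approximated from below and does not mention orders. The coding part represents a pair $(\alpha,\beta)$ by two blocks of adjacent points on either side of a tag (Section~\ref{sec:components}). Section~\ref{sec:LC} defines $\mathcal L_C$ and proves (1), Section~\ref{sec:listing} shows that every $Y>_TC$ can list the pairs that occur, and Section~\ref{sec:building} builds the copies required in (2) and (3). Theorems~\ref{thm:B} and~\ref{thm:C} are proved in Sections~\ref{sec:higher} and~\ref{sec:bound}.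

\section{Jumps, copies and upward closure}\label{sec:prelim}

\subsection*{Computability}
Subsets of $\omega$ are identified with their characteristic functions. Let $\Phi_0,\Phi_1,\dots$ be the standard list of Turing functionals. The jump of $Z$ is $Z'=\{i:\Phi_i^Z(i)\!\downarrow\}$, and $Z^{(n)}$ is the $n$th iterate. We use the following textbook facts.
\begin{enumerate}
\item[(J1)] $Z'>_TZ$. If $X\le_TZ$, then $X'\le_TZ'$; in particular $\emptyset^{(n)}\le_TZ^{(n)}$. The oracle $Z'$ decides, uniformly, every question of the form $\exists w\,\theta(w)$ with $\theta$ computable in $Z$.
\item[(J2)] (Limit lemma.) A function $F$ is computable in $Z'$ if and only if $F(x)=\lim_sh(x,s)$ for some $Z$-computable $h$.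
\item[(J3)] (Post's theorem.) A relation $P$ is computably enumerable (c.e.) in $Z'$ if and only if $P(x)\Leftrightarrow\exists u\,\forall w\,\theta(x,u,w)$ for some $Z$-computable $\theta$.
\end{enumerate}

\begin{lemma}\label{lem:sigma2}
If $P$ is c.e.\ in $X'$, there is an $X$-computable $\rho(x,s)\in\{0,1\}$ such that $P(x)$ holds if and only if $\rho(x,s)=1$ for only finitely many $s$.
\end{lemma}

\begin{proof}
Take $\theta$ as in (J3). Call $u$ \emph{refuted at $s$} if $\theta(x,u,w)$ fails for some $w\le s$. Let $u_s$ be the least $u$ that equals $s$ or is not refuted at $s$. Every $u<u_s$ is less than $s$ and refuted at $s$, hence at $s+1$, so $u_s\le u_{s+1}$. If some $u$ is never refuted, then $u_s\le u$ for all $s$. If every $u$ is eventually refuted, then $u_s\to\infty$. Let $\rho(x,s)=1$ if and only if $u_{s+1}>u_s$.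
\end{proof}

\subsection*{Linear orders}
We write $\eta$ for the order type of $\mathbb Q$; by Cantor's theorem it is the type of every nonempty countable dense order without endpoints. The reverse of an order $\mathcal A$ is $\mathcal A^*$. For a linear order $\mathcal I$ and orders $\mathcal A_q$ ($q\in\mathcal I$), the sum $\sum_{q\in\mathcal I}\mathcal A_q$ is obtained by replacing each point $q$ by a copy of $\mathcal A_q$. A natural number $k$ also denotes the order with $k$ points, and $\infty$, used as an order, denotes $\omega$. If $\mathrm{Succ}(u,w)$, then $u$ is the \emph{predecessor} of $w$ and $w$ the \emph{successor} of $u$.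

A \emph{copy} always has universe $\omega$. We identify a linear order $\mathcal M$ on $\omega$ with the set $\{\langle u,w\rangle:u<_{\mathcal M}w\}$, where $\langle\cdot,\cdot\rangle$ is a computable bijection $\omega^2\to\omega$; this set has the degree of the atomic diagram. Isomorphisms of orders preserve $\mathrm{Succ}$, so a copy of $(\mathcal L,\mathrm{Succ})$ is a copy $\mathcal M$ of $\mathcal L$ together with its own successor relation. That relation is computable in $\mathcal M'$ by (J1), since $\mathrm{Succ}(u,w)$ says that $u<w$ and there is no $z$ with $u<z<w$. When we build a structure on an infinite computable set of codes, we move it to $\omega$ by a computable bijection without further mention.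

\begin{lemma}[Upward closure]\label{lem:up}
Let $\mathcal A$ be a countably infinite linear order, possibly with its successor relation. Then $\operatorname{Spec}(\mathcal A)=\{\deg(D):D\text{ computes a copy of }\mathcal A\}$.
\end{lemma}

\begin{proof}
Every copy computes itself, which gives one inclusion. For the other, let $\mathcal M\le_TD$ be a copy. Define a permutation $\pi$ of $\omega$ as follows: $\pi$ fixes $2n$ and $2n+1$ if the statements ``$2n<_{\mathcal M}2n+1$'' and ``$n\in D$'' are both true or both false, and swaps them otherwise. Let $\mathcal N$ be the pullback of $\mathcal M$ along $\pi$, so that $u<_{\mathcal N}w$ if and only if $\pi(u)<_{\mathcal M}\pi(w)$. Then $\mathcal N\cong\mathcal M$, and $\mathcal N\le_TD$ because $\pi\le_TD$. In both cases $2n<_{\mathcal N}2n+1$ if and only if $n\in D$, so $D\le_T\mathcal N$.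
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:A}]
Take $C=\emptyset'$. If $X$ has low degree, then $X'\le_TC$ and $X$ computes no copy of $\mathcal L_C$ by (1). If $X$ has nonlow degree, then $X'>_TC$ and $X$ computes a copy by (2). Lemma~\ref{lem:up} gives $\operatorname{Spec}(\mathcal L_{\emptyset'})=\{\mathbf d:\mathbf d'>\mathbf 0'\}$.
\end{proof}

\section{Escaping from a monotone sequence}\label{sec:escape}

Someone who is given an order together with $\mathrm{Succ}$, point by point, sees the size of a maximal run of adjacent points as the limit of a nondecreasing sequence. This suggests the following model of the problem. An opponent, computable in $C$, announces a nondecreasing sequence $p(0)\le p(1)\le\cdots$; its limit $p$ is the size that the opponent's order exhibits at a certain place. We want a set $K$ of sizes, to be exhibited in our order, with $p\notin K$. The set $K$ may depend on the opponent but not on an oracle, and every $Y>_TC$ must be able to list $K$ as a set of limits of nondecreasing sequences.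

Let $E=\{2,4,6,\dots\}$; the reason for using even numbers appears in Section~\ref{sec:components}. The first attempt is $K=E\setminus\{p\}$. To list it, place \emph{markers} on all elements of $E$, at all starting times, and move a marker upward whenever the opponent \emph{catches} it, that is, whenever its position $S_s$ equals $p(s)$. A marker that starts late on a number other than $p$ is never caught, so all of $K$ is listed. But a marker may be chased to infinity. If $p(s)=s$, then $S_s\ge s$ for all $s$ by induction: if $S_s>s$ then $S_{s+1}\ge S_s\ge s+1$, and if $S_s=s$ the marker moves. So the marker has limit $\infty$, which is also the limit of the opponent, and the diagonalization fails. The oracle has not been used, and the size of the moves does not matter.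

With pairs of sizes, ordered coordinatewise, a marker has two incomparable ways to move, and the oracle can choose between them. At its $n$th capture (counting from $0$) let the marker add $(2,0)$ if $n\notin Y$ and $(0,2)$ if $n\in Y$. Suppose that $0\notin Y$ and $1,2\in Y$, and that the marker starts at $(2,2)$. If it is caught three times, its path is
\[
(2,2)\to(4,2)\to(4,4)\to(4,6).
\]
After catching the marker at $(2,2)$, the opponent must bring its first coordinate to $4$ while the second is still $2$. If it moves to $(3,3)$, say, it can never again equal $(4,2)$, and the marker rests there forever. Now consider an observer who sees only the sequence $p(s)$ and is told that the marker is caught again. The observer waits for the first stage at which $p(s)\ge(4,2)$ or $p(s)\ge(2,4)$. At that stage $p(s)\le(4,2)$, because the opponent has yet to arrive at $(4,2)$ or has just arrived. Hence the first alternative is seen and the second is not, and the observer learns that $0\notin Y$. An opponent that catches the marker infinitely often reveals all of $Y$.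

\begin{lemma}[Escape]\label{lem:escape}
Let $Y\not\le_TC$, let $s_0\in\omega$, and let $p(s)\in\omega^2$ $(s\ge s_0)$ be a $C$-computable sequence that is nondecreasing in each coordinate. Let $S_s\in E^2$ and $n_s\in\omega$ $(s\ge s_0)$ satisfy the following rule. If $S_s=p(s)$, then $n_{s+1}=n_s+1$ and
\[
S_{s+1}=\begin{cases}S_s+(2,0)&\text{if }n_s\notin Y,\\ S_s+(0,2)&\text{if }n_s\in Y;\end{cases}
\]
if $S_s\ne p(s)$, then $S_{s+1}=S_s$ and $n_{s+1}=n_s$. Then $S_s$ is eventually constant, and its final value $S\in E^2$ differs from $\lim_sp(s)\in(\omega\cup\{\infty\})^2$.
\end{lemma}

\begin{proof}
Suppose that $S_s=p(s)$ at infinitely many stages $r_0<r_1<\cdots$, these being all such stages $\ge s_0$. Put $N=n_{s_0}$ and $P_j=S_{r_j}=p(r_j)$. Then $n_{r_j}=N+j$, and since the marker does not move between captures, $P_{j+1}=P_j+(2,0)$ if $N+j\notin Y$ and $P_{j+1}=P_j+(0,2)$ if $N+j\in Y$.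

We compute $Y(N+j)$ and $P_{j+1}$ from $P_j$ and $C$. Search for the least $s\ge s_0$ such that
\[
p(s)\ge P_j+(2,0)\quad\text{or}\quad p(s)\ge P_j+(0,2).
\]
Stage $r_{j+1}$ has this property, so the search stops at some $s\le r_{j+1}$, and $p(s)\le p(r_{j+1})=P_{j+1}$ by monotonicity. If $P_{j+1}=P_j+(2,0)$, the second coordinate of $p(s)$ is at most that of $P_j$, so the second alternative fails and the first holds. If $P_{j+1}=P_j+(0,2)$, the first coordinate of $p(s)$ is at most that of $P_j$, so the first alternative fails and the second holds. Thus the alternative that holds at $s$ determines $Y(N+j)$ and $P_{j+1}$. Starting from $P_0$ and iterating, $C$ computes $Y(m)$ for all $m\ge N$, so $Y\le_TC$, a contradiction.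

Hence $S_s$ is eventually constant, with value $S\in E^2$, and $p(s)\ne S$ for all large $s$. If $\lim_sp(s)$ were $S$, then both coordinates of $p(s)$ would be convergent sequences of integers, so $p(s)=S$ for all large $s$, which is false.
\end{proof}

This is the only place where the hypothesis $Y\not\le_TC$ enters the proof of Theorem~\ref{thm:A}. It cannot be dropped: if $Y\le_TC$, the opponent can compute the path of the marker and play $p(s)=S_s$ at every stage.

\section{Components and shuffles}\label{sec:components}

We now represent a pair $(\alpha,\beta)$ inside a linear order. There are countably many opponents, so each pair carries a tag $e$ naming the opponent it is aimed at. For $e\in\omega$ and $\alpha,\beta\in E\cup\{\infty\}$ define the \emph{component}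
\[
O(e,\alpha,\beta)=\eta+\underbrace{\alpha^*}_{\text{left block}}+\eta+\underbrace{(2e+3)}_{\text{tag}}+\eta+\underbrace{\beta}_{\text{right block}}+\eta .
\]
The left block, the tag and the right block are the three \emph{blocks} of the component, and the four copies of $\eta$ are its \emph{dense parts}. Tags have odd size, while the side blocks have even or infinite size, so a tag cannot be confused with a side block. The left block is reversed so that each side block, even an infinite one, has an endpoint facing the tag; its size is measured from that endpoint outward. Every block has at least two points, so its points are distinguished from those of the dense parts by having a neighbor.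

For a nonempty set $K$ of triples $(e,\alpha,\beta)$ choose a map $c:\mathbb Q\to K$ such that every fiber $c^{-1}(\kappa)$ is dense in $\mathbb Q$, and let
\[
\mathrm{Sh}(K)=\sum_{q\in\mathbb Q}O(c(q)).
\]
The isomorphism type of this \emph{shuffle} depends only on the set $K$. Indeed, if $c,\tilde c$ are two such maps, a back-and-forth construction gives an order automorphism $\varphi$ of $\mathbb Q$ with $\tilde c\circ\varphi=c$: a finite order-preserving map respecting $c$ and $\tilde c$ extends to any new point on either side, because the corresponding open interval on the other side meets every fiber. This is the reason for shuffling. Different oracles will list $K$ in different orders and with different repetitions, and the shuffle forgets both.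

\begin{lemma}\label{lem:succ}
In $\mathrm{Sh}(K)$, $\mathrm{Succ}(u,w)$ holds if and only if $u$ and $w$ lie in the same block of the same component and are adjacent in that block. In particular, points of dense parts have neither predecessor nor successor.
\end{lemma}

\begin{proof}
Let $u<w$. If $u,w$ lie in different components, a third component lies between them. If $u$ lies in a dense part, that part contains a point between $u$ and $w$: by density if $w$ lies in the same part, and otherwise because the part has no greatest point and lies below $w$. If $w$ lies in a dense part, reverse the argument. If $u,w$ lie in different blocks of one component, a dense part lies between them. If they lie in the same block, then, blocks being convex, they are adjacent in $\mathrm{Sh}(K)$ if and only if they are adjacent in the block.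
\end{proof}

To diagonalize we must find, in a $C$-computable order with successor relation, a tag of size $2e+3$ together with the facing endpoints of its side blocks. We cannot expect to recognize such a configuration at a finite stage, since an apparent tag may still grow. It suffices that a wrong guess is refuted at a finite stage and a correct one never is, which means that the configuration should be described by a universal formula. Let $k=2e+3$, and for a tuple $v=(x',x,v_1,\dots,v_k,y,y')$ let $\psi_e(v)$ be the conjunction of:
\begin{enumerate}
\item[(a)] $x'<x<v_1<\dots<v_k<y<y'$, and $\mathrm{Succ}(x',x)$, $\mathrm{Succ}(v_i,v_{i+1})$ for $1\le i<k$, and $\mathrm{Succ}(y,y')$;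
\item[(b)] there are no $z,w$ with $\mathrm{Succ}(z,w)$ and either $x\le z<w\le v_1$ or $v_k\le z<w\le y$.
\end{enumerate}
In the language $\{<,\mathrm{Succ}\}$, clause (a) is quantifier-free and clause (b) is universal. Consequently, if $\psi_e(v)$ holds in a structure, it holds in every substructure containing $v$; and if it holds in all members of an increasing chain of substructures from some point on, it holds in the union.

\begin{lemma}\label{lem:locate}
Every component of $\mathrm{Sh}(K)$ with tag of size $2e+3$ contains a tuple satisfying $\psi_e$. Conversely, if $\psi_e(v)$ holds in $\mathrm{Sh}(K)$, then there is a component $O(e,\alpha,\beta)$ of $\mathrm{Sh}(K)$ such that $v_1,\dots,v_k$ is its tag, $x$ is the greatest point of its left block, and $y$ is the least point of its right block.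
\end{lemma}

\begin{proof}
For the first claim let $x'<x$ be the two greatest points of the left block, $v_1<\dots<v_k$ the tag, and $y<y'$ the two least points of the right block. Clause (a) holds. The interval $[x,v_1]$ consists of its endpoints and a dense part, and so does $[v_k,y]$, so (b) holds by Lemma~\ref{lem:succ}.

Conversely, let $\psi_e(v)$ hold. By Lemma~\ref{lem:succ}, $v_1,\dots,v_k$ are consecutive points of a single block $B$. A predecessor $z$ of $v_1$ would satisfy $x\le z<v_1$, and a successor $w$ of $v_k$ would satisfy $v_k<w\le y$; both are excluded by (b). So $v_1$ is the least and $v_k$ the greatest point of $B$, and $B$ has exactly $2e+3$ points. By parity $B$ is a tag, and its component has the form $O(e,\alpha,\beta)$. Let $x_0'<x_0$ be the two greatest points of the left block of this component. If $x_0<x$, then $x$ lies in the dense part between $x_0$ and $v_1$ and has no predecessor, contrary to $\mathrm{Succ}(x',x)$. If $x<x_0$, then $x\le x_0'<x_0\le v_1$ with $\mathrm{Succ}(x_0',x_0)$, contrary to (b). So $x=x_0$. The argument for $y$ is the mirror image, with the two least points of the right block.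
\end{proof}

\section{The order $\mathcal L_C$ and its weak oracles}\label{sec:LC}

Fix $C\subseteq\omega$. Let $(R_e,T_e)_{e\in\omega}$ be an effective list of all pairs of partial $C$-computable functions $\omega^2\to\{0,1\}$. The pair $(R_e,T_e)$ is the $e$th opponent; it claims to be an order $R_e$ on $\omega$ with successor relation $T_e$. These functions may be partial, so we look at the part that has been confirmed by stage $s$. Let $n_{e,s}$ be the largest $n\le s$ such that
\begin{itemize}
\item $R_e$ and $T_e$ converge within $s$ steps on all pairs from $\{0,\dots,n-1\}$,
\item $R_e$ is a strict linear order on $\{0,\dots,n-1\}$, and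
\item $T_e(u,w)=1$ implies $R_e(u,w)=1$ for $u,w<n$.
\end{itemize}
Let $\mathcal A_{e,s}$ be the structure on $\{0,\dots,n_{e,s}-1\}$ with $R_e$ interpreting $<$ and $T_e$ interpreting $\mathrm{Succ}$. If $n$ satisfies the conditions at stage $s$, it satisfies them at stage $s+1$, so $\mathcal A_{e,0}\subseteq\mathcal A_{e,1}\subseteq\cdots$ is a chain of finite substructures, $C$-computable uniformly in $e$ and $s$. If $\mathcal M$ is a linear order on $\omega$ such that $(\mathcal M,\mathrm{Succ})$ is $C$-computable, then the characteristic functions of its relations form a pair $(R_e,T_e)$, each $n$ satisfies the conditions for all large $s$, and $(\mathcal M,\mathrm{Succ})=\bigcup_s\mathcal A_{e,s}$.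

A tuple $v$ is a \emph{candidate} for $e$ at stage $s$ if its entries lie in $\mathcal A_{e,s}$ and $\mathcal A_{e,s}\models\psi_e(v)$. Once the entries of $v$ are present and $\psi_e(v)$ fails, it fails at all later stages, because $\psi_e$ is universal. So each tuple changes its status at most twice. Fix a computable coding of tuples by numbers, and let $f(e,s)$ be the candidate of least code, or $-1$ if there is none.

The sizes that the opponent shows around its current candidate are defined as follows. If $f(e,s)=(x',x,v_1,\dots,v_k,y,y')$, let $p(e,s)=(\alpha_s,\beta_s)$, where $\alpha_s$ is the greatest length $r$ of a sequence $x=z_1,z_2,\dots,z_r$ in $\mathcal A_{e,s}$ with $T_e(z_{i+1},z_i)=1$ for all $i<r$, and $\beta_s$ is the greatest length of a sequence $y=z_1,\dots,z_r$ in $\mathcal A_{e,s}$ with $T_e(z_i,z_{i+1})=1$ for all $i<r$. By the third condition such sequences are strictly monotone in a finite order, so the maxima exist. If $f(e,s)=-1$, let $p(e,s)=(0,0)$. Both $f$ and $p$ are $C$-computable, and on any interval of stages on which $f(e,\cdot)$ is constant, $p(e,\cdot)$ is nondecreasing in each coordinate, since a sequence present at one stage is present at all later stages.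

Say that $e$ \emph{converges} if $f(e,s)$ is constant for all large $s$. In that case $p(e)=\lim_sp(e,s)$ exists in $(\omega\cup\{\infty\})^2$. Define
\[
K_e=\begin{cases}\{(e,\alpha,\beta):\alpha,\beta\in E,\ (\alpha,\beta)\ne p(e)\}&\text{if $e$ converges,}\\[2pt] \{(e,\infty,\infty)\}&\text{otherwise,}\end{cases}
\]
and let $K=\bigcup_eK_e$ and $\mathcal L_C=\mathrm{Sh}(K)$.

The first clause is the diagonalization. The second needs a word of explanation. An opponent that does not converge will turn out not to be a copy, so nothing has to be avoided. But an oracle $Y>_TC$ that lists $K$ is not told whether $e$ converges; it has to act in a way that produces $K_e$ in both cases. The value $(\infty,\infty)$ is what results, for every $Y$, from enlarging both coordinates each time the candidate changes.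

\begin{proof}[Proof of Theorem~\ref{thm:A}(1)]
Suppose that $(\mathcal M,\mathrm{Succ})$ is a $C$-computable copy of $(\mathcal L_C,\mathrm{Succ})$, and fix $e$ with $(\mathcal M,\mathrm{Succ})=\bigcup_s\mathcal A_{e,s}$. Since $K_e\ne\emptyset$, the order $\mathcal M$ has a component with tag of size $2e+3$, and by Lemma~\ref{lem:locate} some tuple $v^*$ satisfies $\psi_e$ in $\mathcal M$. As soon as its entries are present, $v^*$ is a candidate, and it remains one. The finitely many tuples of smaller code each change status at most twice. Hence $e$ converges, and the limit of $f(e,s)$ is a tuple $v\ne-1$. As $v$ is a candidate at all large stages, $\psi_e(v)$ holds in the union $\mathcal M$.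

By Lemma~\ref{lem:locate}, $v$ sits in a component $O(e,\alpha,\beta)$ with $(e,\alpha,\beta)\in K_e$, its entry $x$ is the greatest point of the left block, and $y$ is the least point of the right block. By Lemma~\ref{lem:succ}, the sequences of successive predecessors starting from $x$ in $\mathcal M$ have as lengths exactly the positive integers $r\le\alpha$, and each such sequence lies in $\mathcal A_{e,s}$ for large $s$. So $\lim_s\alpha_s=\alpha$, and the same argument with successors of $y$ gives $\lim_s\beta_s=\beta$. Thus $p(e)=(\alpha,\beta)$. Since $e$ converges, $K_e$ contains no triple $(e,\alpha,\beta)$ with $(\alpha,\beta)=p(e)$, whether $p(e)$ is finite or not. This is a contradiction.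

For the second statement let $X'\le_TC$ and suppose that $\mathcal M\le_TX$ is a copy of $\mathcal L_C$. Then $(\mathcal M,\mathrm{Succ})\le_T\mathcal M'\le_TX'\le_TC$, which we have just excluded.
\end{proof}

\section{Listing the components from a stronger oracle}\label{sec:listing}

\begin{lemma}\label{lem:list}
Let $Y>_TC$. There are a computable map $i\mapsto e_i$ and $Y$-computable functions $a(i,s),b(i,s)$, with values in $E$ and nondecreasing in $s$, such that
\[
K=\{(e_i,\lim_sa(i,s),\lim_sb(i,s)):i\in\omega\}.
\]
\end{lemma}

\begin{proof}
Let $i$ range over codes of quadruples $(e,\alpha_0,\beta_0,t)$ with $e,t\in\omega$ and $\alpha_0,\beta_0\in E$, and put $e_i=e$. The index $i$ names a marker for opponent $e$ that is placed at $(\alpha_0,\beta_0)$ and becomes active at stage $t$. We define its position $S_s=(a(i,s),b(i,s))$ and a counter $n_s$. For $s\le t$ let $S_s=(\alpha_0,\beta_0)$ and $n_s=0$. For $s\ge t$: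
\begin{enumerate}
\item[(I)] if $f(e,s+1)\ne f(e,s)$, let $S_{s+1}=S_s+(2,2)$ and $n_{s+1}=n_s$;
\item[(II)] if $f(e,s+1)=f(e,s)$ and $S_s=p(e,s)$, let $n_{s+1}=n_s+1$, and let $S_{s+1}=S_s+(2,0)$ if $n_s\notin Y$ and $S_{s+1}=S_s+(0,2)$ if $n_s\in Y$;
\item[(III)] otherwise let $S_{s+1}=S_s$ and $n_{s+1}=n_s$.
\end{enumerate}
Since $C\le_TY$, the oracle $Y$ computes $f$ and $p$ and hence $a$ and $b$. We fix $e$ and show that the limits of the markers for $e$ are exactly the pairs $(\alpha,\beta)$ with $(e,\alpha,\beta)\in K_e$.

If $e$ does not converge, rule (I) applies infinitely often to every marker for $e$, so every limit is $(\infty,\infty)$, the only pair required.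

Let $e$ converge. Consider any marker for $e$, and fix $s_0\ge t$ such that $f(e,s)$ is constant for $s\ge s_0$. From $s_0$ on, $p(e,\cdot)$ is nondecreasing and $C$-computable, rule (I) does not apply, and rules (II) and (III) are the rule of Lemma~\ref{lem:escape}. Since $Y\not\le_TC$, the marker has a limit $S\in E^2$ with $S\ne p(e)$, and this is a pair required by $K_e$. Conversely, let $(e,\alpha,\beta)\in K_e$, so $\alpha,\beta\in E$ and $(\alpha,\beta)\ne p(e)$. The sequence $p(e,s)$ has limit $p(e)$, so it equals $(\alpha,\beta)$ only finitely often. Choose $t$ such that for all $s\ge t$ we have $f(e,s)=f(e,t)$ and $p(e,s)\ne(\alpha,\beta)$. The marker $(e,\alpha,\beta,t)$ is subject only to rule (III), so its limit is $(\alpha,\beta)$.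
\end{proof}

\section{Building copies}\label{sec:building}

An oracle $Y$ as in Lemma~\ref{lem:list} can grow each side block point by point, away from the tag. An oracle $X$ with $X'>_TC$ can only guess the functions $a$ and $b$ for $Y=X'$, and it may make a block too long. Points cannot be removed from an order under construction, but the outer dense part of the component can absorb them: we declare the surplus points to be part of it and destroy their adjacencies. The size of the final block is then the limit inferior of the guesses. One lemma covers both situations.

\begin{lemma}\label{lem:D}
Uniformly in an oracle $Z$ and a $Z$-computable function $g:\omega\to\{2,3,\dots\}$ there is a $Z$-computable linear order $D(g)\cong\beta+\eta$ on $\omega$, where $\beta=\liminf_sg(s)\in\omega\cup\{\infty\}$. If $g$ is nondecreasing, the successor relation of $D(g)$ is also uniformly $Z$-computable.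
\end{lemma}

\begin{proof}
We build finite orders $D_0\subseteq D_1\subseteq\cdots$, always naming a new point by the least unused number. The order $D_s$ consists of \emph{labeled} points $x_0<\dots<x_{g(s)-1}$ followed by a nonempty set of \emph{filler} points. Let $D_0$ have $g(0)$ labeled points and one filler point. Stage $s+1$ has two steps.
\begin{enumerate}
\item[(i)] If $g(s+1)<g(s)$, the points labeled $x_j$ with $j\ge g(s+1)$ lose their labels and become filler. If $g(s+1)>g(s)$, insert new labeled points $x_{g(s)}<\dots<x_{g(s+1)-1}$ above $x_{g(s)-1}$ and below all filler points.
\item[(ii)] Insert a new filler point immediately below each filler point, and one at the top.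
\end{enumerate}
Let $D(g)=\bigcup_sD_s$. Each stage adds a point, so the universe is $\omega$, and the order of $u,w$ is found by running the construction until both have appeared.

A filler point stays filler. So $D(g)$ is the disjoint union of the set $P$ of points that keep their label forever and the set $G$ of points that are eventually filler. If a point keeps the label $x_j$ forever, then $g(s)>j$ for all large $s$, so $j<\beta$. If $j<\beta$, choose $s_1$ with $g(s)>j$ for all $s\ge s_1$; the point labeled $x_j$ at stage $s_1$ keeps its label. At any stage only one point carries a given label and labeled points are ordered by their indices, so $P\cong\beta$. For $u\in P$ and $w\in G$ there is a stage at which $u$ is labeled and $w$ is filler, so $u<w$. The set $G$ is nonempty. By (ii) it has no greatest and no least point, and it is dense, because if $u<w$ are both filler at stage $s$, the new point placed immediately below $w$ lies above $u$. Thus $G\cong\eta$ and $D(g)\cong\beta+\eta$.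

The adjacent pairs of $\beta+\eta$ are the consecutive points of $\beta$. If $g$ is nondecreasing, no point loses its label, so $\mathrm{Succ}(u,w)$ holds if and only if $u,w$ entered with labels $x_j,x_{j+1}$ for some $j$. This is seen as soon as both have appeared.
\end{proof}

For example, if $g$ takes the values $2,3,2,3,\dots$, then $x_0,x_1$ are permanent, infinitely many points carry the label $x_2$ for one stage each, and $D(g)\cong2+\eta$.

Fix a computable map $c:\mathbb Q\to\omega$ with all fibers dense, for instance the exponent of $2$ in the denominator of $q$ in lowest terms; the fiber of $i$ contains all numbers $m/(2^i3^l)$ with $m\equiv1\pmod 6$. Given functions $g_a(i,s),g_b(i,s)\ge2$ and the map $i\mapsto e_i$ of Lemma~\ref{lem:list}, form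
\begin{equation}\label{eq:sum}
\sum_{q\in\mathbb Q}\Big(D(g_a(i,\cdot))^*+\eta+(2e_i+3)+\eta+D(g_b(i,\cdot))\Big),\qquad i=c(q),
\end{equation}
with a fixed computable copy of $\eta$. Suppose that
\begin{equation}\label{eq:liminf}
\liminf_sg_a(i,s)=\lim_sa(i,s)=:\alpha_i,\qquad\liminf_sg_b(i,s)=\lim_sb(i,s)=:\beta_i
\end{equation}
for all $i$, with $a,b$ as in Lemma~\ref{lem:list}. Since $(\alpha+\eta)^*=\eta+\alpha^*$, the $q$th summand is isomorphic to $O(e_i,\alpha_i,\beta_i)$. The map $q\mapsto(e_{c(q)},\alpha_{c(q)},\beta_{c(q)})$ takes values in $K$, and the fiber of each element of $K$ contains a fiber of $c$, so it is dense. Hence \eqref{eq:sum} is isomorphic to $\mathrm{Sh}(K)=\mathcal L_C$. By the uniformity in Lemma~\ref{lem:D}, the order \eqref{eq:sum} is computable in any oracle that computes $g_a$ and $g_b$.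

\begin{proof}[Proof of Theorem~\ref{thm:A}(3)]
Let $Y>_TC$, take $a,b$ from Lemma~\ref{lem:list}, and put $g_a=a$, $g_b=b$. Then \eqref{eq:liminf} holds, so \eqref{eq:sum} is a $Y$-computable copy of $\mathcal L_C$. By Lemma~\ref{lem:succ}, two points are adjacent if and only if they lie in the same summand and are consecutive in its tag, or adjacent in $D(a(i,\cdot))^*$, or adjacent in $D(b(i,\cdot))$. As $a$ and $b$ are nondecreasing in $s$, this is $Y$-decidable by Lemma~\ref{lem:D}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}(2)]
Let $X'>_TC$ and take $a,b$ from Lemma~\ref{lem:list} for $Y=X'$. It suffices to find $X$-computable $g_a,g_b$ satisfying \eqref{eq:liminf}. Because $a(i,\cdot)$ is nondecreasing, $j<\alpha_i$ holds if and only if $j<a(i,s)$ for some $s$, so the relation $j<\alpha_i$ is c.e.\ in $X'$. Lemma~\ref{lem:sigma2} gives an $X$-computable $\rho(i,j,s)\in\{0,1\}$ such that $j<\alpha_i$ if and only if $\rho(i,j,s)=1$ for only finitely many $s$. We read $\rho(i,j,s)=1$ as fresh evidence that $\alpha_i\le j$, and put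
\[
g_a(i,s)=\max\big(2,\ \min(\{s\}\cup\{j\le s:\rho(i,j,s)=1\})\big).
\]
Let $m\le\alpha_i$ be finite. For all large $s$ we have $s\ge m$ and $\rho(i,j,s)=0$ for every $j<m$, so $g_a(i,s)\ge m$. Therefore $\liminf_sg_a(i,s)\ge\alpha_i$, which settles the case $\alpha_i=\infty$. If $\alpha_i<\infty$, then $\rho(i,\alpha_i,s)=1$ for infinitely many $s\ge\alpha_i$, and for these $s$ we have $g_a(i,s)\le\max(2,\alpha_i)=\alpha_i$. So $\liminf_sg_a(i,s)=\alpha_i$. The function $g_b$ is defined from $b$ in the same way.
\end{proof}

This completes the proof of Theorem~\ref{thm:A}, and with it that of Theorem~\ref{thm:main}.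

\section{Higher jumps and the successor relation}\label{sec:higher}

Theorem~\ref{thm:A} says nothing about sets $X$ whose jump is incomparable with $C$. For $C=\emptyset'$ there are no such sets. For $C=\emptyset^{(n)}$ there are none among the sets $X=D^{(n-1)}$, since then $X'=D^{(n)}\ge_TC$. To exploit this we need an operation on orders that lowers the oracle by one jump. For a linear order $\mathcal K$ let $(\eta+2+\eta)\cdot\mathcal K=\sum_{u\in\mathcal K}(\eta+2+\eta)$. Each point of $\mathcal K$ is now represented by an adjacent pair, which takes a jump to recognize and which a construction can abandon by inserting a point. The following lemma is from Downey and Knight~\cite{DK}; we include a proof.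

\begin{lemma}\label{lem:DK}
Let $\mathcal K$ be a countably infinite linear order and $X\subseteq\omega$. Then $X'$ computes a copy of $\mathcal K$ if and only if $X$ computes a copy of $(\eta+2+\eta)\cdot\mathcal K$.
\end{lemma}

\begin{proof}
($\Leftarrow$) Let $\mathcal M\le_TX$ be a copy of $(\eta+2+\eta)\cdot\mathcal K$. Every summand begins and ends with $\eta$, so the only adjacent pairs are the middle pairs of the summands, and the set $U$ of points having a successor has order type $\mathcal K$. Since $\mathrm{Succ}$ is $X'$-computable, $U$ is infinite and c.e.\ in $X'$. Pulling back the order along an $X'$-computable bijection $\omega\to U$ gives an $X'$-computable copy of $\mathcal K$.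

($\Rightarrow$) Let $<_{\mathcal K}$ be an $X'$-computable copy on $\omega$. By (J2) its characteristic function is $\lim_sh(u,w,s)$ with $h\le_TX$, and we may assume that $h$ is $\{0,1\}$-valued and $h(u,u,s)=0$. Let $n_s$ be the largest $n\le s$ such that $h(\cdot,\cdot,s)$ is a strict linear order on $\{0,\dots,n-1\}$, and call this order $<_s$. Then $n_s\ge1$ for $s\ge1$.

For $s\ge1$ we build finite orders $D_1\subseteq D_2\subseteq\cdots$. The order $D_s$ is partitioned into convex sets $I_u$ ($u<n_s$), called \emph{intervals} and arranged according to $<_s$, and each $I_u$ contains a \emph{designated pair} $p_u<q_u$ of points that are consecutive in $D_s$. We have $n_1=1$, and $D_1=I_0$ is a single designated pair. At stage $s+1$ let $m$ be the largest number $\le\min(n_s,n_{s+1})$ such that $<_s$ and $<_{s+1}$ agree on $\{0,\dots,m-1\}$; then $m\ge1$.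
\begin{enumerate}
\item[(i)] Cancel the intervals $I_u$ with $u\ge m$ and their designated pairs. Transfer the points of a canceled interval to the nearest surviving interval on its left or, if there is none, to the nearest surviving interval on its right. The surviving intervals remain convex, partition $D_s$, and are arranged according to $<_{s+1}$.
\item[(ii)] For $m\le u<n_{s+1}$ create a new interval $I_u$ consisting of a new designated pair, placed outside all other intervals so that the arrangement agrees with $<_{s+1}$.
\item[(iii)] In every interval insert a new point between any two consecutive points other than the designated pair, and a new point at each end.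
\end{enumerate}
The union $D=\bigcup_sD_s$ is $X$-computable.

Fix $u$. For all large $s$ the function $h(\cdot,\cdot,s)$ agrees with $<_{\mathcal K}$ on $\{0,\dots,u\}$, so $n_s>u$ and $m>u$ at all large stages. From some stage $s_u$ on, then, $I_u$ exists, is never canceled, only gains points, and has a fixed designated pair $p_u<q_u$. Let $J_u$ be the union of the sets $I_u$ over the stages $s\ge s_u$. A transferred point moves from an index $\ge m$ to an index $<m$, so each point is transferred finitely often and ends in exactly one $J_u$. Each $J_u$ is convex in $D$, being an increasing union of sets convex in $D_s$, and $J_u$ lies below $J_w$ if $u<_{\mathcal K}w$, because $u<_sw$ for large $s$.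

It remains to show that $J_u\cong\eta+2+\eta$. No step inserts a point between $p_u$ and $q_u$ after stage $s_u$, so they are adjacent in $D$. Let $L=\{z\in J_u:z<p_u\}$, which is nonempty by (iii). If $z\in L$ lies in $I_u$ at a stage $s\ge s_u$, then the next application of (iii) puts new points of $I_u$ immediately below and immediately above $z$, the latter being below $p_u$. So $L$ has no endpoints, and it is dense, since for $z<z'$ in $L$, both present, the new point immediately above $z$ lies below $z'$. Thus $L\cong\eta$, and the mirror argument applies to the points of $J_u$ above $q_u$. Hence $D\cong(\eta+2+\eta)\cdot\mathcal K$.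
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $n\ge1$, $C=\emptyset^{(n)}$, $\mathcal K_0=\mathcal L_C$, and $\mathcal K_{j+1}=(\eta+2+\eta)\cdot\mathcal K_j$. Applying Lemma~\ref{lem:DK} $n-1$ times, a set $D$ computes a copy of $\mathcal K_{n-1}$ if and only if $X=D^{(n-1)}$ computes a copy of $\mathcal L_C$. Here $X'=D^{(n)}\ge_TC$. If $D^{(n)}\le_TC$, there is no such copy by Theorem~\ref{thm:A}(1); otherwise $X'>_TC$ and there is one by Theorem~\ref{thm:A}(2). By Lemma~\ref{lem:up}, $\operatorname{Spec}(\mathcal K_{n-1})=\{\mathbf d:\mathbf d^{(n)}>\mathbf 0^{(n)}\}$.

For the second statement take $C=\emptyset$. By Theorem~\ref{thm:A}(1) and~(3), a set $Y$ computes a copy of $(\mathcal L_\emptyset,\mathrm{Succ})$ if and only if $Y$ is not computable. Lemma~\ref{lem:up} shows that the spectrum of $(\mathcal L_\emptyset,\mathrm{Succ})$ consists of the nonzero degrees.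
\end{proof}

\section{No coding into the jumps of all copies}\label{sec:bound}

The next proposition is a form of a theorem of Knight.

\begin{proposition}\label{prop:nocoding}
Let $\mathcal A$ be a countably infinite linear order. If $C\le_T\mathcal M'$ for every copy $\mathcal M$ of $\mathcal A$, then $C\le_T\emptyset'$.
\end{proposition}

The proof has three steps. A finite-extension argument shows that $C$ is determined by what finite parts of copies force about the jump. What a finite part forces depends only on the finite order and on the sizes of the gaps that it leaves in $\mathcal A$. Finally, the set of gap patterns that occur in $\mathcal A$ is computable, however complicated $\mathcal A$ is. We begin with the last step.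

Let $I$ be a countable linear order, possibly empty. Points $y_1<\dots<y_m$ of $I$ ($m\ge0$) cut $I$ into $m+1$ \emph{gaps}: the points below $y_1$, those strictly between $y_t$ and $y_{t+1}$, and those above $y_m$; for $m=0$ the only gap is $I$. The \emph{gap word} of $y_1,\dots,y_m$ is the word $w_0\dots w_m$ over $\omega\cup\{\infty\}$ that lists the sizes of the gaps. Let $W(I)$ be the set of all gap words of finite subsets of $I$. For example, the words in $W(I)$ that use only the letters $0$ and $\infty$ are the words $0^n\infty$ if $I=\omega$, the word $\infty$ and the words $\infty0^n\infty$ if $I=\omega^*+\omega$, and the nonempty words in the letter $\infty$ alone if $I=\eta$.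

Recall that a partial order $Q$ is a \emph{well-quasi-order} if every infinite sequence $\kappa_0,\kappa_1,\dots$ in $Q$ has $\kappa_i\le\kappa_j$ for some $i<j$. The order $\omega$ is one, and so is any finite product of well-quasi-orders with the coordinatewise order. By Higman's lemma, so is $\omega^{<\omega}$ when $(n'_1,\dots,n'_{k'})\le(n_1,\dots,n_k)$ means that $n'_i\le n_{\varphi(i)}$ for some strictly increasing $\varphi:\{1,\dots,k'\}\to\{1,\dots,k\}$. In a well-quasi-order every upward closed set $U$ consists of the elements above one of finitely many elements of $U$; otherwise we could choose $\kappa_0,\kappa_1,\dots\in U$ with no $\kappa_j$ above an earlier $\kappa_i$.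

\begin{lemma}\label{lem:W}
For every countable linear order $I$ the set $W(I)$ is computable.
\end{lemma}

\begin{proof}
If $I$ is finite, $W(I)$ is finite. Let $I$ be infinite; then every word in $W(I)$ contains the letter $\infty$. For a word $w$ let $\hat w$ be obtained by replacing each finite letter $d$ by $0^{d+1}$. Then $w\in W(I)$ if and only if $\hat w\in W(I)$. Indeed, adding to a finite set the $d$ points of a gap of size $d$ replaces that gap by $d+1$ empty gaps; conversely, deleting the $d$ points that separate $d+1$ consecutive empty gaps leaves one gap of size $d$. So it suffices to decide membership for words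
\[
w=0^{n_0}\infty\,0^{n_1}\infty\cdots\infty\,0^{n_r},\qquad r\ge1,
\]
which we code by $(n_0,(n_1,\dots,n_{r-1}),n_r)$ in the well-quasi-order $Q=\omega\times\omega^{<\omega}\times\omega$. Grouping the points of a finite set according to the letters $\infty$, we see that $w\in W(I)$ if and only if there are finite sets $G_0,\dots,G_r\subseteq I$, each point of $G_i$ lying below each point of $G_j$ for $i<j$, such that $G_0$ consists of the first $n_0$ points of $I$; $G_i$ consists of $n_i+1$ consecutive points for $0<i<r$; $G_r$ consists of the last $n_r$ points of $I$; and for $1\le i\le r$ the set $H_i$ of points above $G_0\cup\dots\cup G_{i-1}$ and below $G_i\cup\dots\cup G_r$ is infinite.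

The set of codes of words in $W(I)$ is closed downward in $Q$. To see this, let $w\in W(I)$ be witnessed by $G_0,\dots,G_r$, and let $(n'_0,(n'_1,\dots,n'_{r'-1}),n'_{r'})$ lie below the code of $w$ by way of $\varphi$. Extend $\varphi$ by $\varphi(0)=0$ and $\varphi(r')=r$; it remains strictly increasing. Let $G'_0$ be the first $n'_0$ points of $G_0$, let $G'_i$ be the first $n'_i+1$ points of $G_{\varphi(i)}$ for $0<i<r'$, and let $G'_{r'}$ be the last $n'_{r'}$ points of $G_r$. The corresponding set $H'_i$ contains $H_{\varphi(i-1)+1}$, because $G'_0,\dots,G'_{i-1}$ are contained in sets $G_j$ with $j\le\varphi(i-1)$ and $G'_i,\dots,G'_{r'}$ in sets $G_j$ with $j>\varphi(i-1)$. So each $H'_i$ is infinite, and the smaller code belongs to a word in $W(I)$.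

The complement in $Q$ is therefore upward closed, hence generated by finitely many elements. The order of $Q$ is computable, so the complement is computable.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:nocoding}]
A \emph{condition} is an injective map $q$ from a finite subset of $\omega$ into $\mathcal A$. For a condition or a bijection $g:\omega\to\mathcal A$ let $\mathcal M_g$ be the order on the domain of $g$ pulled back from $\mathcal A$. For bijections $g$ these are copies of $\mathcal A$. By our coding, an oracle query to a copy asks whether $u<w$ for some $u,w$. For a linear order $\delta$ on a finite subset of $\omega$, let $\Phi_i^\delta(i)\!\downarrow$ mean that the computation converges with oracle $\delta$ and asks only about pairs from the domain of $\delta$. For $\tau\in2^{<\omega}$ let $\Phi_e^\tau(n)\!\downarrow$ mean that the computation converges and queries only numbers below $|\tau|$.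

\emph{Forcing the jump.} Write $q\Vdash\tau$ if for every $i<|\tau|$ the following holds: if $\tau(i)=1$, then $\Phi_i^{\mathcal M_q}(i)\!\downarrow$; and if $\tau(i)=0$, then no condition $q'\supseteq q$ has $\Phi_i^{\mathcal M_{q'}}(i)\!\downarrow$. The relation persists when $q$ is extended. We need two properties.
\begin{enumerate}
\item[(F1)] If $q\Vdash\tau$ and $g\supseteq q$ is a bijection, then $\tau$ is an initial segment of $\mathcal M_g'$.
\item[(F2)] For every $l$, every condition has an extension that forces some $\tau$ of length $l$.
\end{enumerate}
For (F1), if $\tau(i)=1$, the convergent computation is also one with oracle $\mathcal M_g$. If $\tau(i)=0$ and $\Phi_i^{\mathcal M_g}(i)$ converged, the restriction of $g$ to the domain of $q$ together with the finitely many numbers asked about would be a condition $q'$ of the excluded kind. For (F2), treat $i=0,\dots,l-1$ in turn: if the current condition has an extension $q'$ with $\Phi_i^{\mathcal M_{q'}}(i)\!\downarrow$, pass to it and let $\tau(i)=1$; otherwise let $\tau(i)=0$.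

\emph{Step 1.} There are $e$ and a condition $p$ such that for all $n\in\omega$ and $k\in\{0,1\}$,
\begin{equation}\label{eq:star}
C(n)=k\iff(\exists q\supseteq p)(\exists\tau)\,\big[\,q\Vdash\tau\text{ and }\Phi_e^\tau(n)\!\downarrow=k\,\big].
\end{equation}
Suppose not. We build conditions $\emptyset=q_0\subseteq q_1\subseteq\cdots$. Given $q_e$, there are two cases. In case (a), there are $q\supseteq q_e$, $\tau$ and $n$ with $q\Vdash\tau$ and $\Phi_e^\tau(n)\!\downarrow\ne C(n)$; fix them. In case (b), there are none. Then ``$\Leftarrow$'' of \eqref{eq:star} holds for $e$ and $p=q_e$, so ``$\Rightarrow$'' fails for some $n$, and for this $n$ there are no $q'\supseteq q_e$ and $\tau$ with $q'\Vdash\tau$ and $\Phi_e^\tau(n)\!\downarrow$ at all; put $q=q_e$. In either case let $q_{e+1}\supseteq q$ have $e$ in its domain and the $e$th element of a fixed enumeration of $\mathcal A$ in its range, and force some string of length $e$. Then $g=\bigcup_eq_e$ is a bijection. We claim that $\Phi_e^{\mathcal M_g'}\ne C$ for every $e$, contrary to the hypothesis. In case (a), (F1) gives $\Phi_e^{\mathcal M_g'}(n)=\Phi_e^\tau(n)\ne C(n)$. In case (b), if $\Phi_e^{\mathcal M_g'}(n)$ converged, querying only numbers below $l$,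 take $j\ge\max(e,l)$; the string $\tau$ of length $j$ forced by $q_{j+1}\supseteq q_e$ is an initial segment of $\mathcal M_g'$ by (F1), so $\Phi_e^\tau(n)\!\downarrow$, which case (b) excludes.

\emph{Step 2.} We remove the reference to $\mathcal A$ from the forcing relation. For a condition $q$ let $\gamma(q)$ be the gap word of the range of $q$ in $\mathcal A$. For a linear order $\delta$ on a finite subset of $\omega$ and a word $\gamma=\gamma_0\dots\gamma_{|\delta|}$ over $\omega\cup\{\infty\}$, a \emph{$\gamma$-extension} of $\delta$ is a linear order $\delta'\supseteq\delta$ on a finite subset of $\omega$ in which the $t$th gap determined by the points of $\delta$ has at most $\gamma_t$ points, for each $t$. The orders $\mathcal M_{q'}$ with $q'\supseteq q$ are exactly the $\gamma(q)$-extensions of $\mathcal M_q$, since the new points in the $t$th gap can be mapped in an order-preserving way into the $t$th gap of $\mathcal A$ if and only if there is room for them. Let $R(\delta,\gamma,\tau)$ say that for every $i<|\tau|$: if $\tau(i)=1$, then $\Phi_i^\delta(i)\!\downarrow$; and if $\tau(i)=0$, then no $\gamma$-extension $\delta'$ of $\delta$ has $\Phi_i^{\delta'}(i)\!\downarrow$. Then $q\Vdash\tau$ if and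 only if $R(\mathcal M_q,\gamma(q),\tau)$. The relation $R$ does not depend on $\mathcal A$, and $\emptyset'$ decides it by (J1), each clause being an existential question over a computable relation or the negation of one. With $T=\{(\mathcal M_q,\gamma(q)):q\supseteq p\}$, the equivalence \eqref{eq:star} becomes
\[
C(n)=k\iff(\exists(\delta,\gamma)\in T)(\exists\tau)\,\big[\,R(\delta,\gamma,\tau)\text{ and }\Phi_e^\tau(n)\!\downarrow=k\,\big].
\]
If $T$ is computable, then $C$ and its complement are c.e.\ in $\emptyset'$, and $C\le_T\emptyset'$.

\emph{Step 3.} The set $T$ is computable. Let the range of $p$ have $l$ points, with gaps $I_0,\dots,I_l$ in $\mathcal A$. Let $\delta$ be a finite order and $\gamma$ a word of length $|\delta|+1$. If $\delta$ does not extend $\mathcal M_p$, then $(\delta,\gamma)\notin T$. Otherwise the domain of $p$ cuts $\delta$ into $l+1$ gaps with, say, $m_0,\dots,m_l$ points. Since $\sum_j(m_j+1)=|\delta|+1$, we can write $\gamma$ as a concatenation $\gamma^0\cdots\gamma^l$ with $\gamma^j$ of length $m_j+1$. If $q\supseteq p$ has $\mathcal M_q=\delta$ and $\gamma(q)=\gamma$, then $\gamma^j$ is the gap word in $I_j$ of the points of the range of $q$ lying in $I_j$. Conversely, if $\gamma^j\in W(I_j)$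 for each $j$, map the $m_j$ points in the $j$th gap of $\delta$, in order, to $m_j$ points of $I_j$ with gap word $\gamma^j$; together with $p$ this is such a $q$. So $(\delta,\gamma)\in T$ if and only if $\gamma^j\in W(I_j)$ for all $j\le l$, which is decidable by Lemma~\ref{lem:W}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
If $\mathbf c=\mathbf 0'$, use Theorem~\ref{thm:main}. If $\mathbf c<\mathbf 0'$, every degree satisfies $\mathbf d'\ge\mathbf 0'>\mathbf c$, so the set in question consists of all degrees and is the spectrum of $(\mathbb Q,<)$. Conversely, let $\{\mathbf d:\mathbf d'>\mathbf c\}=\operatorname{Spec}(\mathcal A)$ for a linear order $\mathcal A$, and let $C\in\mathbf c$. The set contains $\mathbf c$, so $\mathcal A$ has a copy on $\omega$ and is countably infinite. Every copy $\mathcal M$ satisfies $\deg(\mathcal M)'>\mathbf c$, so $C\le_T\mathcal M'$. Proposition~\ref{prop:nocoding} gives $\mathbf c\le\mathbf 0'$.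
\end{proof}

\begin{remark}
Let $\mathbf c=\deg(C)\not\le\mathbf 0'$. By Theorem~\ref{thm:A} and Lemma~\ref{lem:up}, $\operatorname{Spec}(\mathcal L_C)$ contains every $\mathbf d$ with $\mathbf d'>\mathbf c$ and no $\mathbf d$ with $\mathbf d'\le\mathbf c$. By Theorem~\ref{thm:C} it differs from $\{\mathbf d:\mathbf d'>\mathbf c\}$, so it contains a degree whose jump is incomparable with $\mathbf c$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{DK}
Downey and Knight, \emph{Orderings with $\alpha$th jump degree $0^{(\alpha)}$}, Proc.\ AMS, 1992.

\bibitem{problem}
Paper with abstract beginning ``We study the computable structure theory of linear orders of size $\aleph_1$ within the framework of admissible computability theory,'' \texttt{http://www.math.wisc.edu/\textasciitilde lempp/papers/uclos-rest.pdf}.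

\end{thebibliography}
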